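# Splitting sets of infinite harmonic weight: the consistency of $\mathfrak s<\mathfrak s_{\frac1n}$

## 1. Weights, positive sets, and two splitting numbers

We identify $m\in\omega$ with $\{0,\dots,m-1\}$, so $A\setminus m$ is the part of $A\subseteq\omega$ from $m$ on. The family of infinite subsets of $\omega$ is $[\omega]^\omega$, and $A\subseteq^*B$ means that $A\setminus B$ is finite.

**Definition (weight, summable ideal).** For $A\subseteq\omega$ let $w(A)=\sum_{n\in A,\,n\ge1}\frac1n$. The ideal of summable sets is
$$\mathcal I=\mathcal I_{\frac1n}=\{X\subseteq\omega: w(X)<\infty\},$$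
and $\mathcal I^+=\mathcal P(\omega)\setminus\mathcal I$ is the family of *positive* sets.

For example, the set of squares is in $\mathcal I$, because $\sum 1/k^2<\infty$. The set of even numbers is positive, since its weight is $\frac12\sum_k\frac1k=\infty$.

We shall constantly use two elementary facts. First, if there is $\delta>0$ with $w(A\setminus m)\ge\delta$ for infinitely many $m$, then $w(A)=\infty$, because tails of a convergent series tend to $0$. Second,
$$\text{if }w(A)=\infty,\text{ or }A\text{ is finite and }w(A)\ge1,\text{ then some finite }D\subseteq A\setminus\{0\}\text{ has }1\le w(D)<2.\tag{1}$$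
To see this, add the points of $A\setminus\{0\}$ in increasing order and stop as soon as the weight is at least $1$. The last point has weight at most $1$.

**Definition (splitting, $\mathfrak s$).** A set $a$ *splits* $b$ if $b\cap a$ and $b\setminus a$ are both infinite. A family $F\subseteq\mathcal P(\omega)$ is a *splitting family* if every $b\in[\omega]^\omega$ is split by some $a\in F$, and $\mathfrak s$ is the least size of a splitting family.

**Definition (splitting modulo $\mathcal I$, $\mathfrak s_{\frac1n}$).** A set $a$ splits $b\in\mathcal I^+$ *modulo $\mathcal I$* if $b\cap a$ and $b\setminus a$ are both positive. A family $F\subseteq\mathcal P(\omega)$ is *splitting for $\mathcal P(\omega)/\mathcal I$* if every $b\in\mathcal I^+$ is split modulo $\mathcal I$ by some $a\in F$, and $\mathfrak s_{\frac1n}$ is the least size of such a family.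

For example, the squares split $\omega$ but do not split it modulo $\mathcal I$, while the even numbers split $\omega$ in both senses. The full family $\mathcal P(\omega)$ is of both kinds. For the second kind, cut a positive $b$ into consecutive finite pieces of weight at least $1$ and let $a$ be the union of every other piece. Hence $\mathfrak s,\mathfrak s_{\frac1n}\le\mathfrak c$.

Neither kind of family is visibly of the other kind. To split modulo $\mathcal I$ asks more of $a$, but only positive sets $b$ have to be split.

**Definition (the other cardinals).** For $g,h\in\omega^\omega$ write $g\le^*h$ if $g(k)\le h(k)$ for all but finitely many $k$. Then $\mathfrak b$ is the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound. Let $\mathcal N$ and $\mathcal M$ be the ideals of null sets (coin-tossing measure) and of meager sets in $2^\omega$. Then $\mathrm{non}(\mathcal N)$ is the least size of a non-null set, and $\mathrm{cov}(\mathcal N)$, $\mathrm{cov}(\mathcal M)$ are the least numbers of null, respectively meager, sets that cover $2^\omega$.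

All four are uncountable. A countable family $\{g_i\}$ is bounded by $k\mapsto\max_{i\le k}g_i(k)$, countable sets are null, countably many null sets have null union, and the Baire category theorem handles $\mathrm{cov}(\mathcal M)$. Under CH all of them equal $\aleph_1=\mathfrak c$.

Now the question can be asked. By a result of Brendle, it is consistent with ZFC that $\mathfrak s_{\frac1n}<\mathfrak s$. Is the opposite strict inequality $\mathfrak s<\mathfrak s_{\frac1n}$ consistent? This is posed in the slides "Cardinal invariants of density" (http://www.jaist.ac.jp/CTFM/CTFM2015/slides/DRaghavan.pdf). The answer is yes: if ZFC is consistent, then so is ZFC $+\ \mathfrak s=\aleph_1<\mathfrak s_{\frac1n}=\aleph_2=\mathfrak c$. We shall prove three theorems.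

**Theorem A.** If CH holds, there is a ccc (finite support iteration) forcing extension in which $\mathfrak s=\aleph_1$ and $\mathfrak s_{\frac1n}=\aleph_2=\mathfrak c$.

**Theorem B.** Assume GCH. Let $\kappa<\lambda$ be regular uncountable cardinals, $\lambda$ not the successor of a singular cardinal. There is a ccc forcing extension in which $\mathfrak s=\kappa$ and $\mathfrak s_{\frac1n}=\lambda=\mathfrak c$.

**Theorem C (ZFC).** $\mathfrak s_{\frac1n}\le\max\{\mathfrak b,\mathfrak s\}$, $\mathfrak s_{\frac1n}\le\mathrm{non}(\mathcal N)$ and $\min\{\mathfrak s_{\frac1n},\mathrm{cov}(\mathcal N)\}\le\mathfrak s$. Hence $\mathfrak s<\mathfrak s_{\frac1n}$ implies $\mathrm{cov}(\mathcal N)\le\mathfrak s<\mathfrak s_{\frac1n}\le\min\{\mathfrak b,\mathrm{non}(\mathcal N)\}$.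

## 2. Countable families, and what ZFC allows

**Countable families split too little, in both senses.** Let $\{a_i:i<\omega\}\subseteq\mathcal P(\omega)$. Choose recursively $a_i^*\in\{a_i,\omega\setminus a_i\}$ so that every $c_j=a_0^*\cap\dots\cap a_j^*$ is positive. This is possible because a positive set is the union of its intersections with $a_i$ and with $\omega\setminus a_i$, and these cannot both be summable. By (1), pick finite $D_j\subseteq c_j\setminus\{0\}$ with $w(D_j)\ge1$ and $\min D_{j+1}>\max D_j$, and let $B=\bigcup_jD_j$. Then $w(B)=\infty$ and $B\setminus a_i^*\subseteq\bigcup_{j<i}D_j$ is finite. So $B$ is split by no $a_i$, in either sense, and $\mathfrak s,\mathfrak s_{\frac1n}\ge\aleph_1$. In particular both are $\aleph_1$ under CH.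

We also note the dual fact: *for countably many infinite sets $b_i$ there is one $c$ that splits all of them*. List the $b_i$ so that each occurs infinitely often, choose two new points from each listed set in turn, and put the first into $c$ and leave the second out.

**Proof of Theorem C, first inequality.** The aim is to turn an unbounded family and a splitting family into a family that splits modulo $\mathcal I$. Let $\mathcal G$ be an unbounded family of size $\mathfrak b$ of strictly increasing $g$ with $g(k)>k$; any unbounded family yields one if we replace $g$ by $k\mapsto\sum_{i\le k}(g(i)+1)$. Let $F$ be a splitting family of size $\mathfrak s$. For $g\in\mathcal G$ the iterates $0<g(0)<g(g(0))<\cdots$ cut $\omega$ into intervals $I^g_n=[g^n(0),g^{n+1}(0))$. For $p\in\{0,1\}$ and $a\in F$ put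
$$A_{g,p,a}=\bigcup_{n\in a}\bigl(I^g_{2n+p}\cup I^g_{2n+p+1}\bigr).$$
There are at most $\max\{\mathfrak b,\mathfrak s\}$ such sets. We show that they split every $b\in\mathcal I^+$ modulo $\mathcal I$.

Partition $\omega$ into consecutive finite intervals $J_i$ with $w(b\cap J_i)\ge1$, and let $h(k)$ be least such that $[k,h(k))$ contains some $J_i$. As $h$ does not bound $\mathcal G$, some $g\in\mathcal G$ has $g(k)\ge h(k)$ for infinitely many $k$. If $k$ is one of these and $k\in I^g_n$, then $k\ge g^n(0)$, and $h(k)\le g(k)\le g^{n+2}(0)$ because $k<g^{n+1}(0)$. Hence $I^g_n\cup I^g_{n+1}\supseteq[k,h(k))$ contains some $J_i$. The intervals $I^g_n$ are finite, so this happens for infinitely many $n$, and therefore for infinitely many $n$ of one parity. So for some $p$ the set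
$$Z=\{n: I^g_{2n+p}\cup I^g_{2n+p+1}\text{ contains some }J_i\}$$
is infinite. Let $a\in F$ split $Z$. For fixed $p$ the blocks $I^g_{2n+p}\cup I^g_{2n+p+1}$ are pairwise disjoint. The blocks with $n\in Z\cap a$ lie in $A_{g,p,a}$, and those with $n\in Z\setminus a$ lie in its complement. Both sets thus contain infinitely many $J_i$, so both meet $b$ in a set of infinite weight.

**Proof of Theorem C, second inequality.** Let $Y\subseteq2^\omega=\mathcal P(\omega)$ be non-null of size $\mathrm{non}(\mathcal N)$, and let $b\in\mathcal I^+$. Choose disjoint finite $D_j\subseteq b$ with $w(D_j)\ge1$. For random $y$, the events $w(D_j\cap y)\ge\frac12w(D_j)$ are independent, because the $D_j$ are disjoint. Each has probability at least $\frac12$, because $y$ or its complement satisfies the inequality and the measure is invariant under complements. By the second Borel–Cantelli lemma infinitely many of them occur almost surely, and then $w(b\cap y)=\infty$. By symmetry $w(b\setminus y)=\infty$ almost surely. So almost every $y$ splits $b$ modulo $\mathcal I$, and $Y$ contains such a $y$.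

**Proof of Theorem C, third inequality.** Let $|F|<\min\{\mathfrak s_{\frac1n},\mathrm{cov}(\mathcal N)\}$. We show that $F$ is not a splitting family, by choosing at random an infinite subset of a positive set. As $|F|<\mathfrak s_{\frac1n}$, there is $B\in\mathcal I^+$ such that for each $a\in F$, $w(B\cap a)<\infty$ or $w(B\setminus a)<\infty$. Choose disjoint finite $D_j\subseteq B\setminus\{0\}$ with $w(D_j)\ge1$ and $\min D_j\to\infty$, and choose independently $x_j\in D_j$ with $\Pr(x_j=n)=\frac{1/n}{w(D_j)}$. Since $\Pr(x_j=n)\le1/\min D_j\to0$, the product measure on the compact metrizable space $\prod_jD_j$ has no atoms. By the isomorphism theorem for atomless Borel probability measures on Polish spaces it is isomorphic to the measure on $2^\omega$, so fewer than $\mathrm{cov}(\mathcal N)$ null sets do not cover it.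

If $a\in F$ and $w(B\setminus a)<\infty$, then $\sum_j\Pr(x_j\notin a)\le\sum_jw(D_j\setminus a)<\infty$. By the first Borel–Cantelli lemma, almost surely $x_j\in a$ for all but finitely many $j$. If $w(B\cap a)<\infty$, then likewise almost surely $x_j\notin a$ for all but finitely many $j$. This gives $|F|<\mathrm{cov}(\mathcal N)$ null sets to avoid, so a single sequence $(x_j)$ works for all $a\in F$. The set $\{x_j:j<\omega\}$ is infinite, as the $D_j$ are disjoint, and no $a\in F$ splits it.

**The final implication.** Suppose $\mathfrak s<\mathfrak s_{\frac1n}$. The third inequality forces $\min\{\mathfrak s_{\frac1n},\mathrm{cov}(\mathcal N)\}=\mathrm{cov}(\mathcal N)\le\mathfrak s$. The first forces $\max\{\mathfrak b,\mathfrak s\}=\mathfrak b\ge\mathfrak s_{\frac1n}$. The second gives $\mathfrak s_{\frac1n}\le\mathrm{non}(\mathcal N)$. $\blacksquare$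

## 3. Laver forcing along a filter of weighted finite sets

To make $\mathfrak s_{\frac1n}$ large we want to add, again and again, a positive set $B$ that no ground model set splits modulo $\mathcal I$. To keep $\mathfrak s$ small we must not add an infinite set that no ground model set splits. The first tool one reaches for is the following.

**Definition (Mathias–Prikry forcing).** Let $u$ be an ultrafilter on a Boolean subalgebra of $\mathcal P(\omega)$ that contains all finite sets, and let $u$ contain no finite set. Conditions of $\mathbb M_u$ are the pairs $(s,a)$ with $s\in[\omega]^{<\omega}$, $a\in u$; put $(s',a')\le(s,a)$ iff $s\subseteq s'$, $a'\subseteq a$ and $s'\setminus s\subseteq a\setminus(\max s+1)$, where $\max\emptyset=-1$.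

Conditions with the same $s$ are compatible, so $\mathbb M_u$ is $\sigma$-centered. Let $x$ be the union of the first coordinates in the generic filter. It is infinite, since every $a\in u$ is infinite and $s$ can be end-extended inside $a$. Also $x\subseteq^*a$ for $a\in u$, since $(s,a')$ can be shrunk to $(s,a'\cap a)$. For instance, if $u$ is the algebra's cofinite sets (the algebra of finite and cofinite sets), then $x$ is just a new infinite set.

Suppose $u$ is an ultrafilter on all of $\mathcal P(\omega)$ with $u\cap\mathcal I=\emptyset$. By (1) one can add finite pieces of weight at least $1$ to $s$, so $x$ is positive, and for each $y\in V$ one of $x\setminus y$, $x\cap y$ is finite. Thus $x$ is not split modulo $\mathcal I$ by the ground model. It is not split in the ordinary sense either, so iterating $\mathbb M_u$ also drives $\mathfrak s$ up. The trouble is that the errors $x\setminus a$ are finite. We must allow errors that are infinite but of finite weight.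

**Definition ($E$, $\mu_D$, $[A]_\varepsilon$, $\mathcal F_U$).** Let $E$ be the countable set of all finite $D\subseteq\omega\setminus\{0\}$ with $1\le w(D)\le2$. For $D\in E$ and $A\subseteq\omega$ put
$$\mu_D(A)=\frac{w(D\cap A)}{w(D)},\qquad [A]_\varepsilon=\{D\in E:\mu_D(A)\ge1-\varepsilon\}.$$
For an ultrafilter $U$ on $\omega$ with $U\cap\mathcal I=\emptyset$, let $\mathcal F=\mathcal F_U$ be the filter on $E$ generated by the sets $[a]_\varepsilon$ with $a\in U$, $\varepsilon>0$. As usual, $X\in\mathcal F^+$ means that $X\subseteq E$ meets every member of $\mathcal F$.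

For example, $D=\{2,3,6\}$ has $w(D)=\frac12+\frac13+\frac16=1$, so $D\in E$. If $A$ is the set of even numbers, then $\mu_D(A)=\frac23$, so $D\in[A]_{1/3}$ but $D\notin[A]_{1/4}$.

Since $[a]_\varepsilon\cap[a']_{\varepsilon'}\supseteq[a\cap a']_{\min(\varepsilon,\varepsilon')}$, the sets $[a]_\varepsilon$ form a base of $\mathcal F$. So $X\in\mathcal F^+$ iff $X\cap[a]_\varepsilon\ne\emptyset$ for all $a\in U$, $\varepsilon>0$, and $X\notin\mathcal F^+$ iff $E\setminus X\in\mathcal F$. By (1) each $[a]_\varepsilon$ is nonempty, so $\mathcal F$ is a proper filter. Every cofinite set $\omega\setminus m$ is in $U$, as $U$ contains no finite set. Hence all members of $\mathcal F$ are infinite: a finite subset of $E$ is disjoint from $[\omega\setminus m]_{1/2}\in\mathcal F$ for large $m$.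

**Definition (the forcing $\mathbb L_{\mathcal F}$).** Conditions are trees $T\subseteq E^{<\omega}$, closed under initial segments, with a stem $s=\mathrm{stem}(T)\in T$ such that every $t\in T$ is comparable with $s$, and $\mathrm{succ}_T(t)=\{D:t^\frown D\in T\}\in\mathcal F$ for all $t\in T$ with $t\supseteq s$. The order is inclusion.

The simplest condition is $E^{<\omega}$ itself, with stem $\emptyset$. Some routine remarks will be used freely.

* Members of $\mathcal F$ have at least two elements, so the stem is unique. If $T'\le T$, then $\mathrm{stem}(T')\supseteq\mathrm{stem}(T)$: otherwise $\mathrm{stem}(T')$ is a proper initial segment of $\mathrm{stem}(T)$, and it has only one successor in $T\supseteq T'$.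
* Two conditions with the same stem are compatible, since their intersection is a condition with that stem. There are countably many stems, so $\mathbb L_{\mathcal F}$ is $\sigma$-centered and hence ccc. It has size at most $\mathfrak c$.
* For $t\in T$ with $t\supseteq\mathrm{stem}(T)$, the tree $T_t=\{u\in T:u\text{ comparable with }t\}$ is a condition below $T$ with stem $t$.
* Let $G$ be generic. Stems of members of $G$ are comparable and, by density, arbitrarily long. They form a sequence $\langle D_i:i<\omega\rangle\in E^\omega$. It is a branch of every $T\in G$: for each $n$ some $T'\in G$ below $T$ has a stem of length at least $n$, and that stem lies in $T$.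

**Lemma 1.** Let $U$ be an ultrafilter with $U\cap\mathcal I=\emptyset$. Then $\mathbb L_{\mathcal F_U}$ adds $B\in\mathcal I^+$ such that for every $y\in\mathcal P(\omega)\cap V$, $B\cap y\in\mathcal I$ or $B\setminus y\in\mathcal I$. Moreover, for every $a\in U$, $D_i\in[a]_{2^{-i}}$ for all but finitely many $i$.

*Proof.* Let $a\in U$ and let $T$ be a condition. The tree of all $t\in T$ with $t(i)\in[a]_{2^{-i}}$ whenever $|\mathrm{stem}(T)|\le i<|t|$ is a condition below $T$ with the same stem, because we intersected each $\mathrm{succ}_T(t)$ with a member of $\mathcal F$. It forces $D_i\in[a]_{2^{-i}}$ for all $i\ge|\mathrm{stem}(T)|$. By density the last claim holds.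

Let $B=\bigcup_iD_i$. For $a\in U$ and almost all $i$ we have $w(D_i\setminus a)\le2^{-i}w(D_i)\le2\cdot2^{-i}$, so $w(B\setminus a)\le\sum_iw(D_i\setminus a)<\infty$. For $a=\omega\setminus m$ we get $\mu_{D_i}(\omega\setminus m)\ge\frac12$ for large $i$, so $w(B\setminus m)\ge w(D_i\setminus m)\ge\frac12$. As $m$ is arbitrary, $w(B)=\infty$. Finally, for $y\in V$ either $y\in U$, so $B\setminus y\in\mathcal I$, or $\omega\setminus y\in U$, so $B\cap y\in\mathcal I$. $\blacksquare$

## 4. An ultrafilter for which $\mathbb L_{\mathcal F_U}$ adds an unsplit set

Lemma 1 needs only $U\cap\mathcal I=\emptyset$. One might hope that any such $U$ will do. It will not, and the way it fails tells us what to demand.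

**Example 1.** Choose $0=k_0<k_1<\cdots$ with $w([k_j,k_{j+1}))\ge j$, and let $I_j=[k_j,k_{j+1})$. The family $\mathcal J=\{A:\sup_jw(A\cap I_j)<\infty\}$ is a proper ideal containing $\mathcal I$. Let $U$ be an ultrafilter with $U\cap\mathcal J=\emptyset$. Then $U\cap\mathcal I=\emptyset$, and $\sup_jw(a\cap I_j)=\infty$ for every $a\in U$. Let
$$W=\Bigl\{S\subseteq\omega:A_S:=\bigcup_{j\in S}I_j\in U\Bigr\},$$
an ultrafilter on $\omega$, nonprincipal because each $I_j$ is finite. Let $X$ be the set of $D\in E$ contained in a single $I_j$, and let $f(D)$ be that $j$.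

We claim that $\mathbb L_{\mathcal F_U}$ adds an infinite set split by no ground model set. First, $X\in\mathcal F^+$: for $a\in U$ some $a\cap I_j$ has weight at least $1$, so by (1) it contains some $D\in E$, and $\mu_D(a)=1$. Hence infinitely many $D_i$ are in $X$, because any stem can be extended to any length and then by some $D\in\mathrm{succ}_T(t)\cap X$. Let $x=\{f(D_i):D_i\in X\}$. If $S\in W$, then $D_i\in[A_S]_{1/2}$ for almost all $i$ by Lemma 1. If such a $D_i$ is in $X$, it meets $A_S$ and lies in $I_{f(D_i)}$, so $f(D_i)\in S$. Taking $S=\omega\setminus m$ we see that $x$ is infinite, and in general $x\subseteq^*S$. Each $y\in\mathcal P(\omega)\cap V$ has $y\in W$ or $\omega\setminus y\in W$, so $y$ does not split $x$.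

So the danger is a positive set $X\subseteq E$ and a labelling $f:X\to\omega$ for which the labels are driven into an ultrafilter. In the example this happens because a single block $I_j$ may carry all the mass of $D$. We forbid that by asking that members of $U$ can be thin on every block of any interval partition.

## 5. Suitable ultrafilters

**Definition (suitable).** An ultrafilter $U$ on $\omega$ is *suitable* if

* (U1) $U\cap\mathcal I=\emptyset$;
* (U2) $U$ is a P-point: for $a_j\in U$ $(j<\omega)$ there is $a\in U$ with $a\setminus a_j$ finite for all $j$;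
* (U3) for all $0=k_0<k_1<\cdots$ and $\delta>0$ there is $a\in U$ with $w(a\cap[k_j,k_{j+1}))\le\delta$ for all $j$.

To see that (U3) is compatible with (U1) for one partition, let $k_0=0$ and $k_{j+1}=2^j$. The multiples of $q\ge1$ form a positive set whose weight in $[2^j,2^{j+1})$ is $\frac1q\sum\frac1m$ over integers $m\ge1$ in $[r,2r)$ with $r=2^j/q$. The sum is at most $\frac{r+1}r\le2$ if $r\ge1$, and at most $1$ if $r<1$, since then only $m=1$ is possible. So the weight on each block is at most $\frac2q$. The ultrafilter of Example 1 violates (U3) for its own partition and $\delta=1$.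

**Lemma 2.** If $\mathrm{cov}(\mathcal M)=\mathfrak c$ (in particular under CH), there is a suitable ultrafilter.

*Proof.* We use the textbook fact that $\mathrm{cov}(\mathcal M)=\mathfrak c$ means: for any countable poset and fewer than $\mathfrak c$ dense subsets there is a filter meeting them all. (Under CH this concerns countably many dense sets.) We build an increasing chain $\mathcal B_\xi$, $\xi<\mathfrak c$, with unions at limits and $\mathcal B_0=\{\omega\}$, of families closed under finite intersections with $|\mathcal B_\xi|<\mathfrak c$ and $\mathcal B_\xi\cap\mathcal I=\emptyset$. At each step we add one set $a$ with $a\cap b\notin\mathcal I$ for all $b\in\mathcal B_\xi$ and close under finite intersections; the new sets are $a$ and $a\cap b$, all positive. There are $\mathfrak c$ tasks of the three kinds below, and we list each one cofinally often. Fix a stage and write $\mathcal B=\mathcal B_\xi$.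

**Task $y\subseteq\omega$: decide $y$.** One of $a=y$, $a=\omega\setminus y$ can be added. Otherwise $b\cap y\in\mathcal I$ and $b'\setminus y\in\mathcal I$ for some $b,b'\in\mathcal B$, and then $b\cap b'\in\mathcal I$, a contradiction.

**Task $(a_j)_j$: find a pseudo-intersection.** If some $a_j$ is not in the filter generated by $\mathcal B$, do nothing. Otherwise put $a_j'=a_0\cap\dots\cap a_j$. For each $b\in\mathcal B$ the set $b\cap a_j'$ contains a member of $\mathcal B$, so $w(b\cap a_j')=\infty$. In the countable poset $\omega^{<\omega}$, for $b\in\mathcal B$ and $m\in\omega$, the set of $p$ such that some $j\ge m$ in $\mathrm{dom}(p)$ has $w(b\cap a_j'\cap[j,p(j)))\ge1$ is dense: extend $p$ to have a domain with last element $j\ge m$, and let $p(j)$ be large. A filter meeting these fewer than $\mathfrak c$ dense sets gives $g:\omega\to\omega$. Let $a=\bigcup_j\bigl(a_j'\cap[j,g(j))\bigr)$. If $j\ge i$ then $a_j'\subseteq a_i$, so $a\setminus a_i\subseteq\bigcup_{j<i}[j,g(j))$ is finite. For $b\in\mathcal B$ we have $w((a\cap b)\setminus j)\ge1$ for infinitely many $j$, so $a\cap b\notin\mathcal I$.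

**Task $((k_j)_j,\delta)$, $\delta>0$ rational: be thin on blocks.** Take the countable poset of finite $r\subseteq\omega\setminus\{0\}$ with $w(r\cap[k_j,k_{j+1}))\le\delta$ for all $j$, where larger sets are stronger. We claim that for $b\in\mathcal B$, $m\in\omega$ the set $\{r:w(r\cap b)\ge m\}$ is dense. Given $r\subseteq k_{j_0}$, let $b'=\{n\in b:n\ge k_{j_0},\ \frac1n<\frac\delta2\}$, so $w(b')=\infty$. For $j\ge j_0$ let $r_j\subseteq b'\cap[k_j,k_{j+1})$ be maximal with $w(r_j)\le\delta$. Either $r_j=b'\cap[k_j,k_{j+1})$, or some further point of weight less than $\frac\delta2$ does not fit and $w(r_j)\ge\frac\delta2$. If the second case occurs infinitely often, then $\sum_jw(r_j)=\infty$. If not, almost all $r_j$ are the full $b'\cap[k_j,k_{j+1})$, and again $\sum_jw(r_j)=\infty$. So $r$ together with finitely many $r_j$ is as required. Let $a$ be the union of a filter meeting all these dense sets. Each finite part of $a$ lies in a single member of the filter, so $w(a\cap[k_j,k_{j+1}))\le\delta$ for all $j$, and $w(a\cap b)\ge m$ for every $m$.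

**Conclusion.** Let $U=\bigcup_\xi\mathcal B_\xi$. It is closed under finite intersections, disjoint from $\mathcal I$, and contains $y$ or $\omega\setminus y$ for each $y$. It is closed under supersets: if $a\subseteq y$, $a\in U$ and $y\notin U$, then $\omega\setminus y\in U$ and $\emptyset=a\setminus y\in U$, which is absurd. So $U$ is an ultrafilter with (U1), and (U3) holds by the third task (replace $\delta$ by a smaller rational). For (U2), since $\mathrm{cf}(\mathfrak c)>\omega$, a countable subset of $U$ is contained in some $\mathcal B_\xi$, and its task is listed at a later stage. $\blacksquare$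

## 6. A countable family inside all the images $f[X\cap[a]_\varepsilon]$

In Example 1 the sets $f[X\cap[a]_\varepsilon]$ could be pushed into any set of an ultrafilter. For suitable $U$ we show the opposite: countably many fixed infinite sets suffice to find one inside each of these images.

**Lemma 3.** Let $U$ be suitable, $X\in\mathcal F^+$, $f:X\to\omega$ with $f^{-1}(n)\notin\mathcal F^+$ for every $n$. There is a countable family $\{b_i\}$ of infinite subsets of $\omega$ such that for all $a\in U$, $\varepsilon>0$ some $b_i\subseteq f[X\cap[a]_\varepsilon]$. Consequently, if $c\subseteq\omega$ splits every $b_i$, then $f^{-1}(c)\in\mathcal F^+$ and $f^{-1}(\omega\setminus c)\in\mathcal F^+$.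

The idea is to record only a finite part $\sigma$ of $a$, and to collect the labels $n$ that cannot be avoided once $\sigma$ is kept, however $a$ is shrunk elsewhere. Write $X_n=f^{-1}(n)$ and, for finite $\sigma\subseteq\omega$ and rational $\varepsilon>0$,
$$N_{\sigma,\varepsilon}=\{n:\ X_n\cap[\sigma\cup a]_\varepsilon\neq\emptyset\text{ for all }a\in U\}.$$
As an illustration, let $X=E$ and $f(D)=\max D$. Then $X_n\cap[\omega\setminus(n+1)]_{1/2}=\emptyset$, so $X_n\notin\mathcal F^+$. If $\sigma\in E$ and $w(\sigma)<2$, then for all large $n$ the set $D=\sigma\cup\{n\}$ is in $E$, has label $n$, and $\mu_D(\sigma)\ge1-\varepsilon$. So $N_{\sigma,\varepsilon}$ is cofinite.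

*Proof.* The last sentence follows from the rest. Given $a,\varepsilon$, take $b_i\subseteq f[X\cap[a]_\varepsilon]$. Both $c$ and $\omega\setminus c$ meet $b_i$, so $f^{-1}(c)$ and $f^{-1}(\omega\setminus c)$ meet $[a]_\varepsilon$.

**Step 1: the family.** Let $\{b_i\}$ consist of all infinite sets of the form $N_{\sigma,\varepsilon}$ (and of $\omega$ alone if there are none). Note that if $\sigma\subseteq a\in U$ then
$$N_{\sigma,\varepsilon}\subseteq f[X\cap[a]_\varepsilon],\tag{2}$$
because for $n\in N_{\sigma,\varepsilon}$ the set $X_n\cap[\sigma\cup a]_\varepsilon=X_n\cap[a]_\varepsilon$ is nonempty. So we have to find infinite sets $N_{\sigma,\varepsilon}$ with $\sigma\subseteq a$.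

**Step 2: what a failure gives.** Suppose that for some $a\in U$ and $\varepsilon>0$ no $b_i$ is contained in $f[X\cap[a]_\varepsilon]$. The same then holds for smaller $\varepsilon$, so we may take $\varepsilon$ rational. By (2), $N_{\sigma,\varepsilon}$ is finite for every finite $\sigma\subseteq a$. For each finite $\sigma\subseteq a$ and each $n\notin N_{\sigma,\varepsilon}$ fix $a_{\sigma,n}\in U$ with $X_n\cap[\sigma\cup a_{\sigma,n}]_\varepsilon=\emptyset$. These are countably many sets, so by (U2) there is $a'\in U$ with $a'\setminus a_{\sigma,n}$ finite for all of them, and we may take $a'\subseteq a$.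

**Step 3: a partition that organizes the avoidance.** Choose recursively $0=k_0<k_1<\cdots$ and $n_0<n_1<\cdots$ such that

* (i) $N_{\sigma,\varepsilon}\subseteq n_j$ for all $\sigma\subseteq a\cap k_j$;
* (ii) $a'\setminus k_{j+1}\subseteq a_{\sigma,n}$ for all $\sigma\subseteq a\cap k_j$ and all $n<n_j$ with $n\notin N_{\sigma,\varepsilon}$.

Given $k_j$, finitely many $\sigma$ matter, so $n_j$ exists by Step 2; then finitely many pairs $(\sigma,n)$ matter, so $k_{j+1}$ exists. Now let $n_j\le n<n_{j+1}$ and $\sigma=a'\cap k_j$. By (i), $n\notin N_{\sigma,\varepsilon}$. As $\sigma\subseteq a\cap k_{j+1}$ and $n<n_{j+1}$, item (ii) for $j+1$ gives $a'\setminus k_{j+2}\subseteq a_{\sigma,n}$. Hence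
$$X_n\cap\bigl[(a'\cap k_j)\cup(a'\setminus k_{j+2})\bigr]_\varepsilon=\emptyset\qquad(n_j\le n<n_{j+1}).\tag{3}$$
The label $n$ is avoided by all $D$ that live almost entirely on $a'$ outside the window $[k_j,k_{j+2})$. On the window itself we have no control.

**Step 4: the window has negligible mass.** By (U3) pick $a''\in U$ with $w(a''\cap[k_j,k_{j+1}))\le\frac\varepsilon4$ for all $j$, and let $a^*=a'\cap a''\in U$. We claim that $X_n\cap[a^*]_{\varepsilon/2}=\emptyset$ for all $n\ge n_0$. Let $n_j\le n<n_{j+1}$ and suppose $D\in X_n\cap[a^*]_{\varepsilon/2}$. Since $w(D)\ge1$, we have $\mu_D(a^*\cap[k_j,k_{j+2}))\le w(a^*\cap[k_j,k_{j+2}))\le\frac\varepsilon2$, so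
$$\mu_D\bigl((a'\cap k_j)\cup(a'\setminus k_{j+2})\bigr)\ge\mu_D(a^*)-\frac\varepsilon2\ge1-\varepsilon,$$
which contradicts (3).

**Step 5: the contradiction.** For each $n<n_0$, as $X_n\notin\mathcal F^+$, there are $a^n\in U$ and $\varepsilon_n>0$ with $X_n\cap[a^n]_{\varepsilon_n}=\emptyset$. Put $\bar a=a^*\cap\bigcap_{n<n_0}a^n\in U$ and $\bar\varepsilon=\min(\frac\varepsilon2,\varepsilon_0,\dots,\varepsilon_{n_0-1})$. Then $X_n\cap[\bar a]_{\bar\varepsilon}=\emptyset$ for every $n$, so $X\cap[\bar a]_{\bar\varepsilon}=\emptyset$. This contradicts $X\in\mathcal F^+$. $\blacksquare$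

## 7. Goodness of $\mathbb L_{\mathcal F_U}$ via ranks

We now isolate the property that keeps the ground model splitting.

**Definition ($\kappa$-good).** Let $\kappa$ be regular uncountable. A poset $P$ is *$\kappa$-good* if for every $P$-name $\dot x$ for an infinite subset of $\omega$ there is $\mathcal B\subseteq[\omega]^\omega$ (in $V$), $|\mathcal B|<\kappa$, such that every $c\in\mathcal P(\omega)\cap V$ splitting all members of $\mathcal B$ satisfies $\Vdash_P$ "$c$ splits $\dot x$". We say that $\mathcal B$ *witnesses* goodness for $\dot x$.

Clearly $\omega_1$-good implies $\kappa$-good, and a witness may be enlarged as long as its size stays below $\kappa$. For a negative example, $\mathbb M_u$ with an ultrafilter $u$ on all of $\mathcal P(\omega)$ is not $\omega_1$-good. Any countable $\mathcal B$ is split by some $c\in V$ (Section 2), while no $c\in V$ splits the generic set. A positive example is Cohen forcing; see Lemma 5(a).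

**Lemma 4.** If $U$ is suitable, $\mathbb L_{\mathcal F_U}$ is $\omega_1$-good.

*Proof.* Let $\dot x$ be a name for an infinite subset of $\omega$, and $\dot x_m$ a name for the least element of $\dot x$ that is $\ge m$. For $s\in E^{<\omega}$ say that $s$ *favors* $\varphi$ if no condition with stem $s$ forces $\neg\varphi$. If $s$ favors $\dot x_m=n$, then $n\ge m$, and $s$ favors $n\in\dot x$, because forcing $n\notin\dot x$ implies forcing $\dot x_m\ne n$.

**Step 1: ranks, which measure how far $s$ is from favoring a value.** Fix $m$. Let $\rho_m(s)=0$ iff $s$ favors $\dot x_m=n$ for some $n$. For $\alpha>0$ let $\rho_m(s)=\alpha$ iff $\rho_m(s)\not<\alpha$ and $\{D:\rho_m(s^\frown D)<\alpha\}\in\mathcal F^+$.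

For an example, let $\dot x=\{\max D_i:i<\omega\}$, which is infinite since $D_i\in[\omega\setminus m]_{1/2}$ for almost all $i$. Let $m\ge0$. The set $\{D:\max D>n\}\supseteq[\omega\setminus(n+1)]_{1/2}$ is in $\mathcal F$. So a condition with stem $\emptyset$ can force $n\notin\dot x$, and $\rho_m(\emptyset)\ne0$. If $\max D=n\ge m$, a condition with stem $\langle D\rangle$ forces all later maxima to exceed $n$, hence forces $\dot x_m=n$. It is compatible with every condition with stem $\langle D\rangle$, so $\langle D\rangle$ favors $\dot x_m=n$ and $\rho_m(\langle D\rangle)=0$. Thus $\rho_m(\emptyset)=1$.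

*Every $s$ has a rank.* Suppose $s$ has none. If $\{D:s^\frown D\text{ has a rank}\}$ were in $\mathcal F^+$, then with $\alpha>0$ larger than all these countably many ranks we would get $\rho_m(s)\le\alpha$. So this set is not in $\mathcal F^+$, and $\{D:s^\frown D\text{ has no rank}\}\in\mathcal F$. Iterating this along nodes without rank, we obtain a condition $T$ with stem $s$ such that no node $t\supseteq s$ of $T$ has a rank. Let $T'\le T$ decide $\dot x_m=n$, and let $t=\mathrm{stem}(T')\supseteq s$. Every condition with stem $t$ is compatible with $T'$, so none forces $\dot x_m\ne n$. Thus $t$ favors $\dot x_m=n$ and $\rho_m(t)=0$, a contradiction.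

**Step 2: the countable family $\mathcal B$.** For each $s$ let $b_s=\{n:\exists m\ s\text{ favors }\dot x_m=n\}$, and put $b_s$ into $\mathcal B$ if it is infinite. For each pair $(s,m)$ with $\rho_m(s)=1$ let
$$X_{s,m}=\{D:\rho_m(s^\frown D)=0\}\in\mathcal F^+,$$
and for $D\in X_{s,m}$ let $f_{s,m}(D)$ be some $n$ such that $s^\frown D$ favors $\dot x_m=n$.

We claim $f_{s,m}^{-1}(n)\notin\mathcal F^+$ for each $n$. Suppose $f_{s,m}^{-1}(n)\in\mathcal F^+$. If a condition $T$ with stem $s$ forced $\dot x_m\neq n$, we could pick $D\in\mathrm{succ}_T(s)\cap f_{s,m}^{-1}(n)$, and then $T_{s^\frown D}$, which has stem $s^\frown D$ and forces $\dot x_m\ne n$, would contradict that $s^\frown D$ favors $\dot x_m=n$. So $s$ favors $\dot x_m=n$, and $\rho_m(s)=0$, contrary to $\rho_m(s)=1$. Hence Lemma 3 applies to $(X_{s,m},f_{s,m})$, and we add its countable family to $\mathcal B$. Altogether $\mathcal B$ is countable.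

**Step 3: $\mathcal B$ is a witness.** Let $c\in V$ split all members of $\mathcal B$ and suppose that some condition forces that $c$ does not split $\dot x$. Strengthening it, we may decide which of $\dot x\cap c$, $\dot x\setminus c$ is finite, and a bound for it. As $\omega\setminus c$ also splits all members of $\mathcal B$, we may assume $T\Vdash\dot x\cap c\subseteq m$. Let $s=\mathrm{stem}(T)$.

*Case 1: $\rho_{m'}(s)=0$ for infinitely many $m'$.* For each such $m'$ the set $b_s$ has an element $\ge m'$, so $b_s$ is infinite and $b_s\in\mathcal B$. Choose $n\in b_s\cap c$ with $n\ge m$. Then $s$ favors $n\in\dot x$, but $T$ has stem $s$ and forces $n\notin\dot x$, a contradiction.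

*Case 2: otherwise.* Pick $m'\ge m$ with $\rho_{m'}(s)\ge1$. Among the $t\in T$ with $t\supseteq s$ and $\rho_{m'}(t)\ge1$ choose one with $\alpha=\rho_{m'}(t)$ least. If $\alpha\ge2$, then $\{D\in\mathrm{succ}_T(t):\rho_{m'}(t^\frown D)<\alpha\}$ is the intersection of a set in $\mathcal F^+$ with a set in $\mathcal F$, so it is in $\mathcal F^+$. By minimality of $\alpha$ all its members satisfy $\rho_{m'}(t^\frown D)=0$, so $\rho_{m'}(t)\le1$, a contradiction. Hence $\alpha=1$. Since $c$ splits the sets that Lemma 3 gave for $(X_{t,m'},f_{t,m'})$, we have $f_{t,m'}^{-1}(c)\in\mathcal F^+$. Pick $D\in\mathrm{succ}_T(t)$ with $n=f_{t,m'}(D)\in c$. Then $n\ge m'\ge m$, so $T_{t^\frown D}$ forces $n\notin\dot x$, hence $\dot x_{m'}\ne n$. This contradicts that $t^\frown D$ favors $\dot x_{m'}=n$. $\blacksquare$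

## 8. Goodness in finite support iterations

**Lemma 5.** Let $\kappa$ be regular uncountable. (a) If $|P|<\kappa$ then $P$ is $\kappa$-good; in particular Cohen forcing is $\omega_1$-good. (b) If $\langle P_\eta,\dot Q_\eta:\eta<\delta\rangle$ is a finite support iteration with $\Vdash_{P_\eta}$ "$\dot Q_\eta$ is ccc and $\kappa$-good" for all $\eta<\delta$, then $P_\delta$ is $\kappa$-good.

*Proof.* (a) For $p\in P$ let $b_p=\{n:\exists q\le p\ \ q\Vdash n\in\dot x\}$. It is infinite, since $p$ forces $\dot x$ to be infinite. Let $\mathcal B=\{b_p:p\in P\}$. Suppose $c$ splits all $b_p$ and $p\Vdash\dot x\cap c\subseteq m$. Take $n\in b_p\cap c$ with $n\ge m$; some $q\le p$ forces $n\in\dot x\cap c$, a contradiction. The same argument with $\omega\setminus c$ excludes $p\Vdash\dot x\setminus c\subseteq m$.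

(b) We use induction on $\delta$; the case $\delta=0$ is covered by (a). All $P_\eta$ are ccc, as finite support iterations of ccc posets are.

**Successor $\delta=\eta+1$: pull the witness back in two steps.** Let $\dot x$ be a $P_\eta*\dot Q_\eta$-name. In $V^{P_\eta}$ there is a nonempty family of size $<\kappa$ that witnesses goodness of $\dot Q_\eta$ for $\dot x$. By ccc there are only countably many possible values for its size, and $\kappa$ is regular uncountable. So it can be listed, with repetitions, by $P_\eta$-names $\dot b_i$, $i<\nu$, with a fixed $\nu<\kappa$. For each $i$ let $\mathcal B_i\in V$ witness goodness of $P_\eta$ for $\dot b_i$. The union $\bigcup_{i<\nu}\mathcal B_i$ has size $<\kappa$. If $c\in V$ splits all its members, then $P_\eta$ forces that $c$ splits every $\dot b_i$, and hence that $\dot Q_\eta$ forces "$c$ splits $\dot x$".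

**Limit with $\mathrm{cf}(\delta)>\omega$.** A nice name for $\dot x$ involves countably many conditions, each with finite support. So $\dot x$ is equivalent to a $P_\eta$-name for some $\eta<\delta$, and the induction hypothesis for $P_\eta$ applies.

**Limit $\delta=\sup_n\delta_n$, $\delta_n$ increasing: approximate $\dot x$ from outside.** Let $\dot y_n$ be a $P_{\delta_n}$-name for
$$\{k:\exists q\in P_\delta\ (q{\restriction}\delta_n\in G_{\delta_n}\text{ and }q\Vdash_{P_\delta}k\in\dot x)\}.$$
It is forced to be infinite: given $r\in P_{\delta_n}$ and $m$, some $q\le r$ in $P_\delta$ forces some $k\ge m$ into $\dot x$; then $q{\restriction}\delta_n\le r$ forces $k\in\dot y_n$. Let $\mathcal B_n$ witness goodness of $P_{\delta_n}$ for $\dot y_n$ and $\mathcal B=\bigcup_n\mathcal B_n$, which has size $<\kappa$. Let $c$ split all members of $\mathcal B$ and suppose $p\Vdash\dot x\cap c\subseteq m$; the case of $\omega\setminus c$ is the same. As $p$ has finite support, $p\in P_{\delta_n}$ for some $n$. Let $G_{\delta_n}\ni p$ be generic. Since $c$ splits $\dot y_n[G_{\delta_n}]$, there is $k\ge m$ in $c\cap\dot y_n[G_{\delta_n}]$,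 witnessed by some $q$. Let $r\in G_{\delta_n}$ extend both $p$ and $q{\restriction}\delta_n$. Then $r^\frown q{\restriction}[\delta_n,\delta)$ extends $p$ and $q$. It forces $k\in\dot x\cap c$ with $k\ge m$, a contradiction. $\blacksquare$

For both remaining theorems we recall how to count.

**Counting facts.** (i) Let $\eta<\mu^+$, and let $P_\eta$ be a finite support iteration whose iterands are forced to have size at most $\mu$. Replacing iterands by isomorphic copies, let their underlying sets be subsets of $\mu$. Then the conditions all of whose nontrivial coordinates are decided ordinals (canonical names) are dense. Indeed, at a limit a condition is bounded and induction applies; at $\zeta+1$ first extend $p{\restriction}\zeta$ to decide $p(\zeta)$ and then apply induction in $P_\zeta$. As supports are finite, there are at most $\mu$ such conditions. (ii) If $P$ is ccc with a dense subset of size at most $\mu$ and $\mu^{\omega}=\mu$, then there are at most $\mu$ nice names for subsets of $\omega$, so $\Vdash_P\mathfrak c\le\mu$. (iii) If $P_\delta$ is a ccc finite support iteration and $\mathrm{cf}(\delta)>\omega$, every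 real of $V^{P_\delta}$ lies in some $V^{P_\eta}$, $\eta<\delta$. Hence fewer than $\mathrm{cf}(\delta)$ reals lie together in one such $V^{P_\eta}$; ccc forcing preserves cofinalities, so the supremum of the stages stays below $\delta$.

## 9. Theorem A: iterating $\omega_2$ times over a model of CH

Let $V\models$ CH. Take a finite support iteration $\langle P_\eta,\dot Q_\eta:\eta<\omega_2\rangle$ where $\dot Q_\eta$ names $\mathbb L_{\mathcal F_U}$ for a suitable ultrafilter $U=U_\eta\in V_\eta:=V^{P_\eta}$.

**Step 1: the iteration can be carried out.** By induction on $\eta<\omega_2$, $P_\eta$ has a dense subset of size at most $\aleph_1$ and $V_\eta\models$ CH. Earlier iterands have size at most $\mathfrak c=\aleph_1$, so fact (i) with $\mu=\aleph_1$ gives the dense set. Fact (ii) gives CH, as $\aleph_1^{\aleph_0}=\aleph_1$ in $V$. Hence $U_\eta$ exists by Lemma 2. Every real of $V_{\omega_2}$ lies in some $V_\eta$, $\eta<\omega_2$, by fact (iii), and each $V_\eta$ has $\aleph_1$ reals. So $\mathfrak c\le\aleph_2$ in $V_{\omega_2}$.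

**Step 2: $\mathfrak s_{\frac1n}=\aleph_2=\mathfrak c$.** Let $H\subseteq\mathcal P(\omega)$ in $V_{\omega_2}$, $|H|\le\aleph_1$. By fact (iii), $H\subseteq V_\eta$ for some $\eta<\omega_2$. By Lemma 1 in $V_\eta$, there is $B\in\mathcal I^+\cap V_{\eta+1}$ with $B\cap y\in\mathcal I$ or $B\setminus y\in\mathcal I$ for all $y\in H$. Weights are computed alike in all models, so this remains true in $V_{\omega_2}$, and $H$ is not splitting for $\mathcal P(\omega)/\mathcal I$. Thus $\aleph_2\le\mathfrak s_{\frac1n}\le\mathfrak c\le\aleph_2$.

**Step 3: $\mathfrak s=\aleph_1$.** By Lemma 4, applied in each $V_\eta$, and Lemma 5(b), $P_{\omega_2}$ is $\omega_1$-good. Let $F=\mathcal P(\omega)\cap V$, so $|F|=\aleph_1$. Let $\dot x$ name an infinite subset of $\omega$, with a countable $\mathcal B\in V$ witnessing goodness. By Section 2, in $V$ some $c$ splits all members of $\mathcal B$, so $\Vdash$ "$c$ splits $\dot x$". Hence $F$ is a splitting family in $V_{\omega_2}$ and $\mathfrak s\le\aleph_1$. As $\mathfrak s\ge\aleph_1$ always, equality holds. $\blacksquare$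

Since Con(ZFC) yields Con(ZFC + CH), the inequality $\mathfrak s<\mathfrak s_{\frac1n}$ is consistent with ZFC, relative to Con(ZFC).

## 10. Theorem B: prescribed values $\kappa<\lambda$

Assume GCH in $V$. To raise $\mathfrak s$ to exactly $\kappa$ we add unsplit sets over all small families. To have suitable ultrafilters without CH we add Cohen reals, so that $\mathrm{cov}(\mathcal M)=\mathfrak c$ at the stages where we need it.

**Step 1: the base model $W$.** Force with the standard ccc poset of size $\kappa$ to get $W\models$ MA $+\ \mathfrak c=\kappa$ (for $\kappa=\omega_1$, CH already gives this in $V$). In $W$ we have $\mu^{<\mu}=\mu$ for every regular $\mu\ge\kappa$. Indeed, for $\nu<\mu$ a nice name for a function from $\nu$ to $\mu$ is given by $\nu$ many countable antichains with labels in $\mu$, so there are at most $(\kappa^{\omega}\cdot\mu^\omega)^\nu\le\mu^{<\mu}=\mu$ of them, computed in $V$ under GCH. In particular $\mu^\omega=\mu$ and $\mu^{<\kappa}=\mu$ in $W$. The hypothesis on $\lambda$ gives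
$$\text{for every }\zeta<\lambda\text{ there is a regular }\mu\text{ with }|\zeta|+\kappa\le\mu<\lambda.\tag{4}$$
If $\lambda$ is a limit cardinal take $\mu=(|\zeta|+\kappa)^+$; if $\lambda=\nu^+$ then $\nu$ is regular and $\mu=\nu$ works.

**Step 2: the iteration.** Call a limit ordinal $\eta<\lambda$ *special* if $|\eta|=\mathrm{cf}(\eta)\ge\kappa$. For example, $\kappa$ is special, and so is $\zeta+\mu$ for $\zeta,\mu$ as in (4). In $W$ define a finite support iteration $\langle P_\eta,\dot Q_\eta:\eta<\lambda\rangle$, with $V_\eta:=W^{P_\eta}$:

* for $\eta$ odd, $\dot Q_\eta$ is Cohen forcing;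
* for $\eta$ special, $\dot Q_\eta=\mathbb L_{\mathcal F_{U_\eta}}$ with $U_\eta\in V_\eta$ suitable;
* for $\eta$ an even successor, a bookkeeping hands us $H\subseteq\mathcal P(\omega)$ in $V_\eta$, $|H|<\kappa$; in $V_\eta$ let $u$ be a nonprincipal ultrafilter (one containing no finite set) on the Boolean subalgebra of $\mathcal P(\omega)$ generated by $H$ and the finite sets, and let $\dot Q_\eta=\mathbb M_u$;
* for all other $\eta$, $\dot Q_\eta$ is trivial.

In the third case the subalgebra has size at most $|H|+\omega<\kappa$, so $\mathbb M_u$ is $\sigma$-centered of size $<\kappa$. By Section 3 it adds an infinite set $x$ with $x\subseteq^*a$ for all $a\in u$. For $h\in H$ either $h\in u$ or $\omega\setminus h\in u$, so $h$ does not split $x$.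

**Step 3: sizes and bookkeeping.** We claim that if $\mu\ge\kappa$ is regular, $\mu<\lambda$ and $\eta<\mu^+$, then $P_\eta$ has a dense subset of size at most $\mu$ and $V_\eta\models\mathfrak c\le\mu$. Use induction on $\eta$. The iterands below $\eta$ have size at most $\mathfrak c\le\mu$ in their models, so fact (i) applies. Then fact (ii) applies, as $\mu^\omega=\mu$ in $W$; for $\eta=0$ note $\mathfrak c=\kappa\le\mu$. By (4) every $\eta<\lambda$ is covered. By fact (iii), every real of $V_\lambda:=W^{P_\lambda}$ lies in some $V_\eta$ with $\eta<\lambda$, so $\mathfrak c\le\lambda$ in $V_\lambda$.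

Counting nice names for sequences of length $<\kappa$ in the same way, $V_\eta$ has at most $\mu^{<\kappa}=\mu<\lambda$ families $H\subseteq\mathcal P(\omega)$ of size $<\kappa$. Let $\langle H_{\zeta,\iota}:\iota<\lambda\rangle$ list, with repetitions, those of $V_\zeta$. Choose a map from the even successors below $\lambda$ to $\lambda\times\lambda$ that takes each value $\lambda$ times. At stage $\eta$ with value $(\zeta,\iota)$ hand over $H_{\zeta,\iota}$ if $\zeta\le\eta$, and $\emptyset$ otherwise. So every family of size $<\kappa$ in any $V_\zeta$ is handed over at some stage.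

**Step 4: $U_\eta$ exists at special $\eta$.** Let $\mu=|\eta|=\mathrm{cf}(\eta)$, a regular cardinal with $\kappa\le\mu<\lambda$. As $\eta<\mu^+$, $\mathfrak c\le\mu$ in $V_\eta$. In $V_\eta$ consider fewer than $\mu$ meager sets; enlarge each to a Borel meager set with a real code. By fact (iii), as $\mathrm{cf}(\eta)=\mu>\omega$, all the codes lie in some $V_\zeta$, $\zeta<\eta$. A Cohen real over $V_{\zeta'}$, added at some odd $\zeta'\in[\zeta,\eta)$, lies in $V_\eta$ and avoids all these sets. So $\mathrm{cov}(\mathcal M)\ge\mu\ge\mathfrak c$ in $V_\eta$, hence $\mathrm{cov}(\mathcal M)=\mathfrak c$, and Lemma 2 applies.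

**Step 5: $\mathfrak s_{\frac1n}=\lambda=\mathfrak c$ in $V_\lambda$.** If $H\subseteq\mathcal P(\omega)$ and $|H|<\lambda$, then $H\subseteq V_\zeta$ for some $\zeta<\lambda$ by fact (iii). With $\mu$ as in (4), $\eta=\zeta+\mu<\mu^+\le\lambda$ satisfies $|\eta|=\mathrm{cf}(\eta)=\mu\ge\kappa$, so $\eta$ is special. By Lemma 1 in $V_\eta$, stage $\eta$ adds $B\in\mathcal I^+$ not split modulo $\mathcal I$ by any member of $H$. So $\lambda\le\mathfrak s_{\frac1n}\le\mathfrak c\le\lambda$.

**Step 6: $\mathfrak s\ge\kappa$.** Let $H\subseteq\mathcal P(\omega)$ in $V_\lambda$, $|H|<\kappa$. An enumeration of $H$ has a name involving fewer than $\kappa$ conditions, all with finite support, so $H\in V_\zeta$ for some $\zeta<\lambda$. Then $H$ was handed over at some even successor stage, which added an infinite set split by no member of $H$.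

**Step 7: $\mathfrak s\le\kappa$.** All iterands are ccc. They are $\kappa$-good by Lemma 4 at special stages and by Lemma 5(a) at the other stages. So $P_\lambda$ is $\kappa$-good over $W$ by Lemma 5(b). Let $F=\mathcal P(\omega)\cap W$, $|F|=\kappa$. Let $\dot x$ name an infinite subset of $\omega$, and let $\mathcal B\in W$, $|\mathcal B|<\kappa$, witness goodness. In $W$ apply MA, with $\mathfrak c=\kappa$, to the Cohen poset of finite partial functions from $\omega$ to $2$. For $b\in\mathcal B$, $m\in\omega$ and $e\in2$ the set of $p$ with $p(n)=e$ for some $n\in b\setminus m$ is dense. A filter meeting these fewer than $\kappa$ sets gives $c\in W$ that splits every member of $\mathcal B$. Hence $c\in F$ is forced to split $\dot x$, so $F$ is a splitting family in $V_\lambda$.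

Steps 5–7 give $\mathfrak s=\kappa$ and $\mathfrak s_{\frac1n}=\lambda=\mathfrak c$ in $V_\lambda$. The two-step extension from $V$ through $W$ to $V_\lambda$ is by a ccc forcing. $\blacksquare$
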